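
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{fact}[theorem]{Fact}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}

\title{Goldstern's principle for Hausdorff measures in the Laver model}


\begin{abstract}
Goldstern's principle for an ideal $I$ says that the union of a family $\langle A_x:x\in\omega^\omega\rangle$ of members of $I$ that increases with respect to everywhere domination is again in $I$. We show that in the Laver model this holds, with no definability assumption on the family, for the ideal of $f$-Hausdorff measure zero sets of every separable complete metric space and every doubling gauge function $f$. Hence this statement is consistent with ZFC; under CH it fails. The main step is a preservation theorem: a set that is not $f$-null stays so under the remaining part of the Laver iteration. For Hausdorff contents we have Fatou's lemma only up to a constant factor, and this loss cannot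 be iterated. We therefore pass back and forth between contents and Frostman measures, and control uncountable unions of small sets by recording only the balls in which such a set is heavy.
\end{abstract}

\section{Introduction}

\subsection{The principle}

For $x,x'\in\omega^\omega$ write $x\le x'$ if $x(n)\le x'(n)$ for all $n$. For $A\subseteq\omega^\omega\times X$ and $x\in\omega^\omega$ let $A_x=\{y\in X:(x,y)\in A\}$. We call $A$ \emph{monotone} if $x\le x'$ implies $A_x\subseteq A_{x'}$.

\begin{definition}
Let $\Gamma$ be a class of subsets of Polish spaces and $I$ an ideal on a Polish space $X$. Then $\mathrm{GP}(\Gamma,I)$ is the statement: if $A\subseteq\omega^\omega\times X$ is in $\Gamma$, is monotone, and satisfies $A_x\in I$ for all $x$, then $\bigcup_{x\in\omega^\omega}A_x\in I$. We write $\Gamma=\mathrm{all}$ if there is no restriction on $A$; in this case the definition makes sense for every set $X$. The principle $\mathrm{GP}(\Gamma)$ is $\mathrm{GP}(\Gamma,\mathcal N)$ for the Lebesgue null ideal $\mathcal N$ on $2^\omega$.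
\end{definition}

An increasing union of length $\omega$ of members of a $\sigma$-ideal stays in the ideal. The principle asks whether the same is true for unions along the much longer order $(\omega^\omega,\le)$, in which countable sets are bounded once finitely many errors per function are allowed. Monotonicity is essential: if $h:\omega^\omega\to X$ is onto, the graph of $h$ has one-point sections and their union is $X$.

We study the principle for Hausdorff measures.

\begin{definition}
A \emph{gauge function} is a function $f:[0,\infty)\to[0,\infty)$ with $f(0)=0$ that is right-continuous and increasing (in the weak sense). It is \emph{doubling} if there is $r>0$ with $f(2x)<rf(x)$ for all $x>0$. A subset $A$ of a metric space $X$ has \emph{$f$-Hausdorff measure zero} if for every $\varepsilon>0$ there are $C_n\subseteq X$ $(n\in\omega)$ with $A\subseteq\bigcup_nC_n$ and $\sum_nf(\operatorname{diam}C_n)<\varepsilon$. Here $\operatorname{diam}\emptyset=0$ and $f(\infty)=\infty$, so unbounded $C_n$ are of no use. The $\sigma$-ideal of these sets is $\mathcal N^f_X$.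
\end{definition}

For $f(x)=x^s$ with $s>0$ the gauge is doubling, with any $r>2^s$, and $\mathcal N_X^f$ consists of the sets of $s$-dimensional Hausdorff measure zero. If $f$ is doubling, then $rf(x)>f(2x)\ge0$ shows that $f>0$ on $(0,\infty)$, and $f(x)\le f(2x)<rf(x)$ shows that $r>1$.

The following is recorded in \cite{slides}.

\begin{fact}\label{known}
\textup{(1)} (ZFC) $\mathrm{GP}(\Sigma^1_1,\mathcal N^f_X)$ holds for every separable complete metric space $X$ and every doubling gauge $f$. \textup{(2)} It is consistent that $\mathrm{GP}(\Pi^1_1,\mathcal N_X^f)$ holds for such $X$ and $f$. \textup{(3)} $\mathrm{GP}(\mathrm{all})$ is independent of ZFC; it holds in the Laver model.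
\end{fact}

The problem posed in \cite{slides} is whether it is consistent that $\mathrm{GP}(\mathrm{all},\mathcal N^f_X)$ holds for every separable complete metric space $X$ and every doubling gauge function $f$. We show that it is. The \emph{Laver model} is $V[G_{\omega_2}]$, where $V\models\mathrm{ZFC}+\mathrm{CH}$ and $G_{\omega_2}$ is generic for the countable support iteration $P_{\omega_2}$ of length $\omega_2$ of Laver forcing $\mathbb L$.

\begin{theorem}\label{thmA}
In the Laver model, $\mathrm{GP}(\mathrm{all},\mathcal N_X^f)$ holds for every separable complete metric space $X$ and every doubling gauge function $f$. Hence this statement is consistent relative to ZFC.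
\end{theorem}

The proof gives more.

\begin{theorem}\label{thmB}
In the Laver model let $X$ be any metric space, separable and complete or not, and let $f$ be a gauge function with $f>0$ on $(0,\infty)$ such that for some $r\ge1$ we have $f(2x)\le rf(x)$ for all sufficiently small $x>0$. Then every $B\subseteq X$ with $B\notin\mathcal N_X^f$ has a subset of size at most $\aleph_1$ that is not in $\mathcal N_X^f$. Consequently $\mathrm{GP}(\mathrm{all},\mathcal N_X^f)$ holds.
\end{theorem}

Some hypothesis beyond ZFC is necessary. Recall that $x\le^*x'$ means $x(n)\le x'(n)$ for all but finitely many $n$, that $\mathfrak b$ is the least size of a family in $\omega^\omega$ with no $\le^*$-upper bound, and $\mathfrak d$ the least size of a $\le^*$-cofinal family.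

\begin{theorem}[ZFC]\label{thmC}
Suppose $\mathfrak b=\mathfrak d=\kappa$ and let $I$ be a $\sigma$-ideal on $X$. Then $\mathrm{GP}(\mathrm{all},I)$ holds if and only if no $\subseteq$-increasing chain $\langle B_\alpha:\alpha<\kappa\rangle$ of members of $I$ has union outside $I$. In particular, under CH, $\mathrm{GP}(\mathrm{all},\mathcal N_X^f)$ fails for every gauge $f$ and every separable complete metric space $X$ with $X\notin\mathcal N_X^f$.
\end{theorem}

So the statement in Theorem~\ref{thmA} is independent of ZFC: for instance it fails under CH for $X=[0,1]$ and $f(x)=x$, where $\mathcal N_X^f$ is the Lebesgue null ideal.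

\subsection{Plan of the proof}

Section~\ref{sec:zfc} proves Theorem~\ref{thmC} and a sufficient condition: $\mathrm{GP}(\mathrm{all},I)$ holds if every set outside $I$ has a subset outside $I$ of size less than $\mathfrak b$. In the Laver model $\mathfrak b>\aleph_1$. A reflection argument (Section~\ref{sec:model}) produces, for a non-null $B$, an intermediate model $V[G_\alpha]$ in which $B\cap V[G_\alpha]$ is non-null and has size $\aleph_1$. What must be shown is that this set is still non-null in the final model. This preservation is the heart of the matter.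

If the ideal were the null ideal of a measure, Fatou's lemma would bound the set of points that are lost when a Laver condition is thinned out. The ideal $\mathcal N_X^f$ is described instead by a content $c$, of which we know only that it is monotone and countably subadditive. Section~\ref{sec:content} sets up contents and codes. Section~\ref{sec:cover} proves two covering lemmas: one compares $c$ with the measures it dominates, the other allows arbitrary directed unions of small sets. Section~\ref{sec:step} carries out the smallest instance of the preservation argument and explains which difficulties remain. Sections~\ref{sec:good}--\ref{sec:laver} prove that Laver forcing has a suitable preservation property, Section~\ref{sec:iter} that countable support iterations inherit it, and Sections~\ref{sec:model} and \ref{sec:all} derive Theorems~\ref{thmA} and~\ref{thmB}.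

Doubling enters in two ways: it lets balls with enlarged radii be used at the cost of a constant factor, and Fact~\ref{known}(1), which needs it, is used once, in Lemma~\ref{frostman}.

\section{The principle for a $\sigma$-ideal}\label{sec:zfc}

For $x\in\omega^\omega$ and $n\in\omega$ let $x+n$ be the function $i\mapsto x(i)+n$. If $x\le^*x'$, then $x\le x'+n$ for some $n$, as there are only finitely many exceptions.

\begin{proposition}\label{criterion}
Let $I$ be a $\sigma$-ideal on $X$ such that every $B\subseteq X$ with $B\notin I$ has a subset $Y\notin I$ with $|Y|<\mathfrak b$. Then $\mathrm{GP}(\mathrm{all},I)$ holds.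
\end{proposition}

\begin{proof}
Let $A$ be monotone with all $A_x\in I$, and suppose $B=\bigcup_xA_x\notin I$. Take $Y\subseteq B$ with $Y\notin I$ and $|Y|<\mathfrak b$, choose $x_z$ with $z\in A_{x_z}$ for $z\in Y$, and let $\ell$ be a $\le^*$-upper bound of $\{x_z:z\in Y\}$. For each $z\in Y$ there is $n$ with $x_z\le\ell+n$, so $z\in A_{\ell+n}$ by monotonicity. Thus $Y\subseteq\bigcup_nA_{\ell+n}\in I$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thmC}]
As $\mathfrak b=\mathfrak d=\kappa$, there is a $\le^*$-increasing and $\le^*$-cofinal sequence $\langle g_\alpha:\alpha<\kappa\rangle$: let $g_\alpha$ be an upper bound of the earlier $g_\beta$ and the $\alpha$-th member of a cofinal family of size $\kappa$.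

Suppose $\mathrm{GP}(\mathrm{all},I)$ fails via $A$. Let $B_\alpha=\bigcup_nA_{g_\alpha+n}\in I$. If $\alpha<\beta$, then for each $n$ there is $n'$ with $g_\alpha+n\le g_\beta+n'$, so $B_\alpha\subseteq B_\beta$. Every $x$ is $\le g_\alpha+n$ for some $\alpha,n$, so $\bigcup_\alpha B_\alpha=\bigcup_xA_x\notin I$.

Conversely, let $\langle B_\alpha\rangle$ be an increasing chain in $I$ with union outside $I$. Put $\alpha(x)=\min\{\alpha:x\le^*g_\alpha\}$ and $A_x=B_{\alpha(x)}$. If $x\le x'$, then $\alpha(x)\le\alpha(x')$, so $A$ is monotone with sections in $I$. The values $\alpha(x)$ are cofinal in $\kappa$: otherwise some single $g_\gamma$ would be $\le^*$-above every function, but $g_\gamma+1\not\le^*g_\gamma$. Hence $\bigcup_xA_x=\bigcup_\alpha B_\alpha\notin I$.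

Finally assume CH, so $\kappa=\omega_1$, and let $X\notin\mathcal N_X^f$ be separable and complete. Countable sets are in $\mathcal N_X^f$ because $f(0)=0$, so $X$ is uncountable, hence of size $\aleph_1$, and it is the union of an increasing $\omega_1$-chain of countable sets.
\end{proof}

\section{Contents, balls and codes}\label{sec:content}

\subsection{Data}

Spaces must be reinterpreted in forcing extensions, so we code them by countable objects. \emph{Data} are a triple $\mathfrak X=(d,w,r)$, where $d$ is a pseudometric on $\omega$, $r\ge1$, and $w:\mathbb Z\to(0,\infty)$, $n\mapsto w_n$, satisfies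
\[
w_n\le w_{n-1}\le r\,w_n\quad(n\in\mathbb Z),\qquad w_n\to0\ \text{ as }n\to\infty .
\]
Let $X$ be the set of all $h\in\mathbb R^\omega$ such that for every $\varepsilon>0$ there is $j$ with $|h(i)-d(i,j)|\le\varepsilon$ for all $i$, with the sup metric, again denoted by $d$. Put $x_j=d(\cdot,j)$. Since $\sup_k|d(k,i)-d(k,j)|=d(i,j)$, the set $X$ is a completion of $(\omega,d)$ in which $\{x_j:j\in\omega\}$ is dense, and $d(h,x_i)=h(i)$ for $h\in X$. Every nonempty separable complete metric space is isometric to one of these. Membership in $X$ is absolute: in a model $W$ of set theory containing $\mathfrak X$ the space is $X\cap W$.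

A \emph{ball} is a pair $b=(i,n)$ with $i\in\omega$, $n\in\mathbb Z$. We write
\[
x_b=x_i,\quad \rho_b=2^{-n},\quad [b]=\{z\in X:d(z,x_i)<2^{-n}\},\quad w(b)=w_n,\quad b^j=(i,n-j).
\]
So $b^j$ has radius $2^j\rho_b$, $w(b^j)\le r^jw(b)$ for $j\ge0$, and $w(b)<w(b')$ implies $\rho_b<\rho_{b'}$. There are only countably many balls; for $z\in X$, whether $z\in[b]$ is the same in all models. For a set $S$ of balls let $[S]=\bigcup_{b\in S}[b]$ and $w(S)=\sum_{b\in S}w(b)$. The \emph{content} of $A\subseteq X$ is
\[
c(A)=\inf\{w(S):S\text{ a set of balls},\ A\subseteq[S]\}\in[0,\infty].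
\]
It is monotone and countably subadditive. A set is \emph{null} if $c(A)=0$.

\begin{lemma}\label{gaugecontent}
Let $d$ be a pseudometric on $\omega$, let $f$ be a doubling gauge with constant $r$, and let $w_n=f(2^{-n})$. Then $(d,w,r)$ are data, and for $A\subseteq X$: $A\in\mathcal N_X^f$ if and only if $A$ is null. Conversely, for any data $(d,w,r)$ there is a doubling gauge $\hat f$ with $\hat f(2^{-n})=w_n$ for all $n$.
\end{lemma}

\begin{proof}
We know $f>0$ on $(0,\infty)$ and $r>1$, and $w_n\to0$ by right-continuity at $0$. If $A\subseteq[S]$, then $f(\operatorname{diam}[b])\le f(2\rho_b)\le rw(b)$ for $b\in S$, so null sets are in $\mathcal N_X^f$. Conversely, let nonempty sets $C_k$ cover $A$ with $\sum_kf(\delta_k)<\varepsilon$, $\delta_k=\operatorname{diam}C_k<\infty$. If $\delta_k>0$, take $n$ with $2^{-n}\in(\delta_k,2\delta_k]$, $z\in C_k$ and $i$ with $d(x_i,z)<2^{-n}-\delta_k$. Then $C_k\subseteq[(i,n)]$ and $w_n\le f(2\delta_k)\le rf(\delta_k)$. If $\delta_k=0$, cover the single point of $C_k$ by a ball of weight less than $\varepsilon2^{-k}$. Altogether $c(A)\le(r+2)\varepsilon$.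

For the last statement let $\hat f(0)=0$ and $\hat f(x)=w_n$ for $x\in[2^{-n},2^{-n+1})$. This is increasing and right-continuous, and $\hat f(2x)=w_{n-1}\le rw_n<(r+1)\hat f(x)$ for such $x$.
\end{proof}

The content depends only on $d$ and $w$. So by the first part, applied to $\hat f$ and the constant $r+1$, the null sets of any data $(d,w,r)$ form the ideal $\mathcal N_X^{\hat f}$, and Fact~\ref{known}(1) applies to the null ideal of any data, in any universe.

\subsection{Codes}

For an integer $l\ge1$, an \emph{$l$-code} is a sequence $C=\langle C(j):j\in\omega\rangle$ of finite sets of balls with $w(C(j))\le l4^{-j}$. Put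
\[
[C]_m=\bigcup_{j\ge m}[C(j)],\qquad [C]_\infty=\bigcap_m[C]_m .
\]
Since $c([C]_m)\le\frac43l4^{-m}$, the set $[C]_\infty$ is null.

\begin{lemma}\label{codes}
Every null set $Z$ is contained in $[C]_\infty$ for some $1$-code $C$.
\end{lemma}

\begin{proof}
Let $\mathcal C_k$ be a set of balls covering $Z$ with $w(\mathcal C_k)\le4^{-k}2^{-k-1}$. Cut an enumeration of $\mathcal C_k$ into consecutive finite (possibly empty) blocks $F_{k,j}$, $j\ge k$, so that for each $j\geq k$ the part from $F_{k,j}$ on has weight at most $4^{-j}2^{-k-1}$; for $j=k$ this part is the whole of $\mathcal C_k$, and for $j>k$ the block must start late enough. Let $C(j)=\bigcup_{k\le j}F_{k,j}$. Then $w(C(j))\le\sum_{k\le j}4^{-j}2^{-k-1}<4^{-j}$, and $Z\subseteq[\mathcal C_k]\subseteq[C]_k$ for every $k$.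
\end{proof}

\begin{definition}
For a countable set $N$ with $\mathfrak X\in N$, a point $y\in X$ is \emph{$N$-avoiding} if $y\notin Z$ for every null $Z\in N$.
\end{definition}

If $N$ is an elementary submodel of some $H(\chi)$ (the sets of hereditary size less than $\chi$), where $\chi$ is regular and sufficiently large, then by Lemma~\ref{codes}, applied inside $N$, the point $y$ is $N$-avoiding if and only if $y\notin[C]_\infty$ for all $1$-codes $C\in N$.

\section{Two covering lemmas}\label{sec:cover}

Fix data. Let
\[
\eta=\frac1{4r},\qquad \lambda=8r^4 .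
\]
For $A\subseteq X$ the set of balls in which $A$ is \emph{heavy} is
\[
\mathcal G(A)=\{b:c(A\cap[b])\ge\eta w(b)\}.
\]

\subsection{Selecting balls}

Both lemmas need a Vitali-type selection. Let $\mathcal G$ be a set of balls of radius less than $1$. Say that $t$ \emph{captures} $b$ if $d(x_b,x_t)+\rho_b\le8\rho_t$; then $[b]\subseteq[t^3]$. List the balls $(i,n)$, $n\ge1$, by increasing $n$ and, for equal $n$, by increasing $i$; this is a well-order in which larger balls come first. Go through this list and put $b\in\mathcal G$ into $\mathcal S$ if and only if no earlier member of $\mathcal S$ captures it. We call $\mathcal S$ the \emph{selection} from $\mathcal G$.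

\begin{lemma}\label{selection}
\textup{(S1)} Every $b\in\mathcal G$ is captured by some $t\in\mathcal S$ with $\rho_t\ge\rho_b$. Hence $c([\mathcal G])\le r^3w(\mathcal S)$.

\textup{(S2)} Distinct $s,s'\in\mathcal S$ satisfy $d(x_s,x_{s'})>7\max(\rho_s,\rho_{s'})$.

\textup{(S3)} If $s\in\mathcal S$, $[g]\cap[s]\ne\emptyset$ and $g^1\in\mathcal G$, then $\rho_g\le\rho_s$.

\textup{(S4)} For every ball $g$ there is at most one $s\in\mathcal S$ with $[g]\cap[s]\ne\emptyset$ and $\rho_g\le\rho_s$.
\end{lemma}

\begin{proof}
(S1) Either $b\in\mathcal S$ and $b$ captures itself, or an earlier member of $\mathcal S$ captures $b$. The second claim follows from $[b]\subseteq[t^3]$ and $w(t^3)\le r^3w(t)$.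

(S2) Let $s$ be earlier. Then $\rho_{s'}\le\rho_s$, and as $s$ does not capture $s'$, $d(x_s,x_{s'})>8\rho_s-\rho_{s'}\ge7\rho_s$.

(S3) Otherwise $\rho_g\ge2\rho_s$, radii being powers of $2$. By (S1) let $t\in\mathcal S$ capture $g^1$ with $\rho_t\ge2\rho_g>\rho_s$. Since $d(x_s,x_g)<\rho_s+\rho_g$ and $d(x_g,x_t)\le8\rho_t-2\rho_g$,
\[
d(x_s,x_t)+\rho_s\le(\rho_s+\rho_g)+(8\rho_t-2\rho_g)+\rho_s=8\rho_t+2\rho_s-\rho_g\le8\rho_t .
\]
So $s$ is captured by $t$, which is earlier because $\rho_t>\rho_s$, a contradiction.

(S4) If $s\ne s'$ were two such balls, then $d(x_s,x_{s'})<\rho_s+2\rho_g+\rho_{s'}\le4\max(\rho_s,\rho_{s'})$, against (S2).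
\end{proof}

\subsection{Heavy balls}

An uncountable union of sets of small content can be everything, even if the union is directed: consider the finite subsets of $X$. The next lemma says that this does not happen if each set is replaced by the union of its heavy balls. The replacement loses only a null set.

\begin{lemma}\label{heavy}
\textup{(a)} If $c(A)<\infty$, then $A\setminus[\mathcal G(A)]$ is null.

\textup{(b)} Let $\langle A_i:i\in J\rangle$, $J\ne\emptyset$, be subsets of $X$ such that $\{\mathcal G(A_i):i\in J\}$ is upward directed under $\subseteq$, and let $0<\varepsilon<\eta w_0$ with $c(A_i)\le\varepsilon$ for all $i$. Then $c\big([\bigcup_{i}\mathcal G(A_i)]\big)\le\lambda\varepsilon$.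
\end{lemma}

\begin{proof}
(a) Let $A'=A\setminus[\mathcal G(A)]$ and suppose $c(A')>0$. Choose a cover $S$ of $A'$ by balls meeting $A'$ with $w(S)\le2c(A')$. A ball $b$ that meets $A'$ is not in $\mathcal G(A)$, so $c(A'\cap[b])<\eta w(b)$. Hence $c(A')\le\eta w(S)\le2\eta c(A')<c(A')$, a contradiction.

(b) Let $\mathcal G=\bigcup_i\mathcal G(A_i)$. If $b\in\mathcal G$, then $\eta w(b)\le\varepsilon<\eta w_0$, so $\rho_b<1$ and the selection $\mathcal S$ from $\mathcal G$ is defined. Let $\mathcal F\subseteq\mathcal S$ be finite and nonempty. By directedness $\mathcal F\subseteq\mathcal G(A)$ for some $A=A_i$. We show that a nearly optimal cover of $A$ treats the parts $A\cap[s]$, $s\in\mathcal F$, separately.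

Choose $\delta$ with $0<\delta<\min_{s\in\mathcal F}w(s)$ and $\delta\le\varepsilon$, and a cover $T$ of $A$ by balls with $w(T)\le c(A)+\delta/2$. Call $g\in T$ \emph{thin} if $g^1\notin\mathcal G(A)$. For thin $g$,
\[
c(A\cap[g])\le c(A\cap[g^1])<\eta w(g^1)\le\tfrac14w(g).
\]
Replacing each thin $g$ by a cover of $A\cap[g]$ of weight less than $\frac12w(g)$ gives $c(A)\le w(T)-\frac12w(\{g\in T:g\text{ thin}\})$. So the thin balls have total weight at most $\delta$.

Let $g\in T$ and $s\in\mathcal F$ with $[g]\cap[s]\ne\emptyset$. If $g$ is thin, then $w(g)\le\delta<w(s)$, so $\rho_g<\rho_s$. If not, then $g^1\in\mathcal G(A)\subseteq\mathcal G$ and $\rho_g\le\rho_s$ by (S3). By (S4), each $g\in T$ meets $[s]$ for at most one $s\in\mathcal F$. Therefore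
\[
\sum_{s\in\mathcal F}\eta w(s)\le\sum_{s\in\mathcal F}c(A\cap[s])\le w(T)\le2\varepsilon .
\]
As $\mathcal F$ was arbitrary, $w(\mathcal S)\le2\varepsilon/\eta=8r\varepsilon$, and $c([\mathcal G])\le r^3w(\mathcal S)\le8r^4\varepsilon$ by (S1).
\end{proof}

\begin{remark}\label{increasing}
Let $0<\varepsilon<\eta w_0$. If $A_0\subseteq A_1\subseteq\cdots$ and $c(A_n)\le\varepsilon$ for all $n$, then $c(\bigcup_nA_n)\le\lambda\varepsilon$: the sets $\mathcal G(A_n)$ increase, so (b) applies, and $\bigcup_nA_n\setminus[\bigcup_n\mathcal G(A_n)]$ is null by (a). Now $\liminf_nL_n=\bigcup_m\bigcap_{n\ge m}L_n$ is an increasing union. So if $\liminf_nc(L_n)\le\varepsilon$, then $c(\liminf_nL_n)\le\lambda\varepsilon$: small contents satisfy Fatou's lemma up to the factor $\lambda$.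
\end{remark}

\subsection{Frostman measures}

Let $\mathrm{Fr}$ be the set of finite Borel measures $\mu$ on $X$ with $\mu([b])\le w(b)$ for every ball $b$. Then $\mu(L)\le c(L)$ for all Borel $L$ and $\mu\in\mathrm{Fr}$. The next lemma is a converse, up to the constant $\lambda$, for Borel sets of small measure. Its proof first finds a nonzero $\mu\in\mathrm{Fr}$ on every non-null Borel set, by Fact~\ref{known}(1) and the Hahn--Banach theorem, and then adds up measures living on the balls of a selection.

\begin{lemma}\label{frostman}
Let $L\subseteq X$ be Borel and $\sigma=\sup_{\mu\in\mathrm{Fr}}\mu(L)<\eta w_0$. Then $c(L)\le\lambda\sigma$.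
\end{lemma}

\begin{proof}
\emph{Step 1. If $L$ is Borel and not null, then $\mu(L)>0$ for some $\mu\in\mathrm{Fr}$.} Let $g:\omega^\omega\to L$ be a continuous surjection. The set $\{(x,z):\exists y\le x\ g(y)=z\}$ is $\Sigma^1_1$ and monotone, and its sections have union $L$. By Fact~\ref{known}(1) some section $K=g[\{y:y\le x\}]$ is not null. It is compact. For $u\in C(K)$ let
\[
P(u)=\inf\Big\{\sum_{b\in S}a_bw(b):S\text{ a finite set of balls},\ a_b\ge0,\ u\le\sum_{b\in S}a_b1_{[b]}\text{ on }K\Big\}.
\]
Since $K$ lies in one large ball, $P$ is finite. It is sublinear, $P\ge0$, and $P(u)=0$ for $u\le0$. On the constants, $t\mapsto tP(1)$ is dominated by $P$ (for $t<0$ since $tP(1)\le0= P(t)$). By Hahn--Banach there is a linear $\Lambda\le P$ on $C(K)$ with $\Lambda(1)=P(1)$. For $u\ge0$ we have $\Lambda(-u)\le P(-u)=0$, so $\Lambda$ is positive. Let $\mu$ be the Borel measure on $K$ representing $\Lambda$ by the Riesz theorem, regarded as a measure on $X$. Then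
\[
\mu([b])=\sup\{\Lambda(u):u\in C(K),\ 0\le u\le1_{[b]}\}\le w(b),
\]
so $\mu\in\mathrm{Fr}$, and $\mu(L)=\mu(K)=P(1)$. It remains to see that $P(1)>0$; we show $P(1)\ge c(K)/r^2$.

Let $\varepsilon>0$. Approximating coefficients from above by rationals and clearing denominators, we obtain $M\ge1$ and a finite multiset $\mathcal M$ of balls that covers each point of $K$ at least $M$ times and has $w(\mathcal M)\le M(P(1)+\varepsilon)$. Repeat the following $M$ times. From the current multiset choose greedily, by decreasing radius, a family $\mathcal V$ of balls $v$ with pairwise disjoint $[v]$, such that every current ball $b$ meets $[v]$ for some $v\in\mathcal V$ with $\rho_v\ge\rho_b$; then $[b]\subseteq[v^2]$. Remove one copy of each $v\in\mathcal V$. By disjointness each point loses at most one covering ball per round, so before each of the $M$ rounds the current balls cover $K$, and $c(K)\le\sum_{v\in\mathcal V}w(v^2)\le r^2w(\mathcal V)$. Adding up the rounds, $Mc(K)\le r^2w(\mathcal M)\le r^2M(P(1)+\varepsilon)$.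

\emph{Step 2. Let $\mathcal H=\{b:\sup_{\mu\in\mathrm{Fr}}\mu(L\cap[b])>\eta w(b)\}$. Then $L'=L\setminus[\mathcal H]$ is null.} Otherwise Step 1, applied to the Borel set $L'$, gives $0\ne\nu\in\mathrm{Fr}$ concentrated on $L'$. We show $\eta^{-k}\nu\in\mathrm{Fr}$ for all $k$ by induction. Suppose it holds for $k$. If $[b]$ meets $L'$, then $b\notin\mathcal H$ and so $\eta^{-k}\nu([b])=\eta^{-k}\nu(L\cap[b])\le\eta w(b)$; if $[b]$ does not meet $L'$, then $\nu([b])=0$. Hence $\eta^{-k-1}\nu\in\mathrm{Fr}$. It follows that $\nu([b])\le\eta^kw(b)$ for all $k$ and $b$, so $\nu=0$, a contradiction.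

\emph{Step 3.} If $b\in\mathcal H$, then $\eta w(b)<\sigma<\eta w_0$, so $\rho_b<1$. Let $\mathcal S$ be the selection from $\mathcal H$ and $\mathcal F\subseteq\mathcal S$ finite and nonempty. For $s\in\mathcal F$ choose $\mu_s\in\mathrm{Fr}$ with $\mu_s(L\cap[s])>\eta w(s)$, and let $\nu=\sum_{s\in\mathcal F}\mu_s{\restriction}(L\cap[s])$.

\emph{Claim: $\nu\in\mathrm{Fr}$.} Let $a_0=\max\{a\in[0,1]:a\nu\in\mathrm{Fr}\}\ge1/|\mathcal F|$ and suppose $a_0<1$. Choose $a\in(a_0,\min(1,2a_0)]$ and a ball $g$ with $a\nu([g])>w(g)$. Since $\nu$ is concentrated on $L$,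
\[
a_0\nu(L\cap[g^1])\ge a_0\nu([g])\ge\tfrac a2\nu([g])>\tfrac12w(g)\ge\eta w(g^1),
\]
and $a_0\nu\in\mathrm{Fr}$, so $g^1\in\mathcal H$. By (S3), every $s\in\mathcal F$ with $[s]\cap[g]\ne\emptyset$ has $\rho_g\le\rho_s$, and by (S4) there is at most one such $s$. Hence $a\nu([g])\le\mu_s([g])\le w(g)$ (or $\nu([g])=0$), a contradiction.

By the claim $\sum_{s\in\mathcal F}\eta w(s)\le\sum_{s\in\mathcal F}\mu_s(L\cap[s])=\nu(L)\le\sigma$. So $w(\mathcal S)\le\sigma/\eta=4r\sigma$. By Step 2 and (S1), $c(L)\le c(L')+c([\mathcal H])\le r^3w(\mathcal S)\le4r^4\sigma\le\lambda\sigma$.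
\end{proof}

\section{One Laver step}\label{sec:step}

\subsection{Laver forcing}

A condition of $\mathbb L$ is a tree $p\subseteq\omega^{<\omega}$ with a node $\operatorname{stem}(p)$ such that every node of $p$ is comparable with $\operatorname{stem}(p)$ and every $t\in p$ with $t\supseteq\operatorname{stem}(p)$ has infinitely many immediate successors in $p$. The order is inclusion. We write $p'\le_0p$ if $p'\le p$ and the stems agree, and $p_{(s)}=\{t\in p:t\subseteq s\text{ or }s\subseteq t\}$ for $s\in p$. A node $t$ \emph{extends} $s$ if $s\subseteq t$; it \emph{properly} extends $s$ if also $s\ne t$. A \emph{front} of $p$ is a set $A$ of nodes extending $\operatorname{stem}(p)$ such that every branch of $p$ meets $A$ in exactly one node. The union of the stems of the conditions in a generic filter is the \emph{Laver real}.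

\subsection{The smallest case}

Let $N$ be a countable elementary submodel of a large $H(\chi)$ and $y\in X$ an $N$-avoiding point. We want $y$ to escape from a null set that appears only in the extension, say $[\dot C]_\infty$ with $\dot C\in N$ a name of an $l$-code. In $N$ we can choose a decreasing sequence $\langle p_n\rangle$ such that $p_n$ decides $\dot C(j)$ for $j<n$, say as $C(j)$. Then $C\in N$ is an $l$-code, so $y\notin[C]_\infty$. After deleting finitely many entries we may assume $y\notin[C]_0$. We look for $q\le p_n$, for some $n$, with $q\Vdash y\notin[\dot C]_0$.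

Suppose for the moment that for every $n$ and every immediate successor $t$ of $\operatorname{stem}(p_n)$ in $p_n$ the condition $(p_n)_{(t)}$ decides all of $\dot C$, as $C^{n,t}$. Let
\[
L_n=\{z:z\in[C^{n,t}]_n\text{ for all but finitely many immediate successors }t\text{ of }\operatorname{stem}(p_n)\}.
\]
For $\mu\in\mathrm{Fr}$ we have $\mu([C^{n,t}]_n)\le\frac43l4^{-n}$, and by Fatou's lemma, $\mu(L_n)\le\frac43l4^{-n}$. By Lemma~\ref{frostman}, $c(L_n)\le\lambda\frac43l4^{-n}$ for large $n$. These numbers are summable, so $\limsup_nL_n$ is a null set in $N$, and there is $n$ with $y\notin L_n$. Hence $y\notin[C^{n,t}]_n$ for infinitely many $t$, and $q=\bigcup\{(p_n)_{(t)}:y\notin[C^{n,t}]_n\}$ is a condition with $q\Vdash y\notin[\dot C]_n$. Since $q\le p_n$ also forces $\dot C(j)=C(j)$ for $j<n$, it forces $y\notin[\dot C]_0$.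

Note the role of the sequence $\langle p_n\rangle$: a single set $L_n$ is only small, not null, and $y$ may lie in it. The sequence gives infinitely many attempts with summable failure sets.

\subsection{What remains}\label{sec:remains}

Three difficulties appear in general.

\emph{High fronts.} Usually $\dot C(j)$ is decided not on the successors of the stem but on a front of unbounded height. Then the limes inferior must be iterated along a well-founded tree of possibly infinite rank. With contents alone, Remark~\ref{increasing} loses a factor $\lambda$ at each level, which is useless. Measures lose nothing, however many levels there are. So we run through the whole front with a fixed $\mu\in\mathrm{Fr}$ and return to contents by Lemma~\ref{frostman} only once, at the stem.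

\emph{Infinitely many rounds.} A front decides only finitely many entries of $\dot C$. At a front node we must go on, and there is no sequence $\langle p_n\rangle$ any more. So we must know in advance that $y$ is outside the set of points for which the continuation gets stuck. These sets, called $E(p,\dot E,m)$ below, are defined by recursion, and their contents must stay below a fixed bound.

\emph{Uncountably many tasks.} During the construction $q$ must also be made $(N,\mathbb L)$-generic, and $y$ must be kept out of all other null sets in $N[\dot G]$. The set $E(p,\dot E,m)$ must allow for every dense set and every name that may come up, so it is an uncountable union of small sets. Since $y$ ignores null sets of $N$, each of these small sets may be replaced by the union of its heavy balls, and Lemma~\ref{heavy}(b) bounds the union.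

\section{Good forcings}\label{sec:good}

We recall some terminology. Let $P$ be a forcing notion and $N\prec H(\chi)$ countable with $P\in N$, where $\chi$ is a large regular cardinal. A condition $q$ is \emph{$(N,P)$-generic} if $D\cap N$ is predense below $q$ for every dense open $D\subseteq P$ in $N$. $P$ is \emph{proper} if for such $N$ every $p\in P\cap N$ has an $(N,P)$-generic $q\le p$. For a generic filter $G$ put $N[G]=\{\tau[G]:\tau\in N\text{ a }P\text{-name}\}$; then $N[G]\prec H(\chi)^{V[G]}$, and if $G$ contains an $(N,P)$-generic condition, $N[G]\cap V=N$.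

\begin{definition}\label{defgood}
Let $\mathfrak X$ be data in the universe. A proper forcing $P$ is \emph{good} (for $\mathfrak X$) if for all sufficiently large regular $\chi$ and countable $N\prec H(\chi)$ with $P,\mathfrak X\in N$ the following holds. Let $y\in X$ be $N$-avoiding, $l\ge1$, and let $\dot C,\langle p_n\rangle,C\in N$ be such that $\langle p_n\rangle$ is decreasing in $P$, $p_0\Vdash$ ``$\dot C$ is an $l$-code'', $C$ is an $l$-code, $p_n\Vdash\dot C(j)=C(j)$ for $j<n$, and $y\notin[C]_0$. Then there are $n$ and an $(N,P)$-generic $q\le p_n$ such that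
\[
q\Vdash\ y\notin[\dot C]_0\ \text{ and }\ y\text{ is }N[\dot G]\text{-avoiding}.
\]
\end{definition}

\begin{proposition}\label{lavergood}
$\mathbb L$ is good for all data.
\end{proposition}

That $\mathbb L$ is proper is one of the standard facts quoted in Section~\ref{sec:model}. The rest is proved in the next section.

\section{Laver forcing is good}\label{sec:laver}

We prove Proposition~\ref{lavergood}. Fix data and a condition $p_0$. In this section all conditions are $\le p_0$, and $\dot E,\dot B$ denote nice names below $p_0$ for sequences of finite sets of balls, coded as subsets of a fixed countable set. So these names form a set, and every name is replaced by a nice one that $p_0$ forces to be equal to it.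

\subsection{Names with controlled tails}

Let $\mathfrak N$ be the set of names $\dot E$ such that for some $h$, $p_0\Vdash w(\dot E(j))\le h4^{-j}$ for all $j$. For $m\in\omega$ let $\mathfrak N_m$ be the set of $\dot E\in\mathfrak N$ such that
\[
\text{for every }k\ge m\text{ there is }\varrho<2^{-k}\text{ with }p_0\Vdash\sum_{j\ge k}w(\dot E(j))\le\varrho .
\]
The strict inequality leaves room for adding further sets. Write $\dot E\le\dot E'$ if $p_0\Vdash\forall j\ \dot E(j)\subseteq\dot E'(j)$. Let $\dot E\oplus_n\dot B$ be the name of the sequence whose $j$-th entry is $\dot E(j)$ for $j<n$ and $\dot E(j)\cup\dot B(j)$ for $j\ge n$.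

\begin{lemma}\label{names}
\textup{(N1)} $\mathfrak N_m\subseteq\mathfrak N_k$ for $k\ge m$; each $\mathfrak N_m$ is closed downward under $\le$; and each $\dot E\in\mathfrak N$ is in $\mathfrak N_m$ for all large $m$.

\textup{(N2)} If $\dot E\in\mathfrak N_m$, $\dot B\in\mathfrak N$ and $k\ge m$, then $\dot E\oplus_n\dot B\in\mathfrak N_k$ for all large $n$.
\end{lemma}

\begin{proof}
(N1) The first two claims are immediate. If $h$ is a bound for $\dot E$, the tail sum from $k$ is at most $\frac43h4^{-k}$, which is less than $2^{-k}$ once $\frac43h<2^k$.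

(N2) Let $h,h'$ be bounds for $\dot E,\dot B$ and let $n_0\ge k$ be such that $\frac43(h+h')4^{-k'}<2^{-k'}$ for all $k'\ge n_0$. For $k'\ge n_0$ the tail sum of $\dot E\oplus_n\dot B$ from $k'$ is at most $\frac43(h+h')4^{-k'}<2^{-k'}$, for any $n$. For the finitely many $k'\in[k,n_0)$ let $\varrho_{k'}<2^{-k'}$ witness $\dot E\in\mathfrak N_m$. If $n\ge n_0$, the tail sum from $k'$ is at most $\varrho_{k'}+\frac43h'4^{-n}$, which is less than $2^{-k'}$ for large $n$.
\end{proof}

\emph{Constants.} Let $\Phi_m=\lambda^22^{1-m}$. Let $a\ge1$ be the least integer with $2^a\ge2\lambda^2$, so that $\Phi_{m+a}\le2^{-m}$, and let $m_*\in\omega$ be least with $\lambda2^{1-m}<\eta w_0$ for all $m\ge m_*$. Below, always $m\ge m_*$ and $k=m+a$.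

\subsection{Options}

The index $m$ means that the entries $\dot E(j)$, $j<m$, have been dealt with. In the next round we deal with $m\le j<k$.

\begin{definition}
For $D$ dense open below $p_0$, $\dot E\in\mathfrak N_m$ and $p\le p_0$, let $\operatorname{Opt}(p,\dot E,m,D)$ be the set of pairs $(p',A)$ such that $p'\le_0p$, $A$ is a front of $p'$, and for all $u\in A$: $p'_{(u)}\in D$ and $p'_{(u)}$ decides $\dot E(j)$ for all $j<k$.
\end{definition}

\begin{lemma}
$\operatorname{Opt}(p,\dot E,m,D)\ne\emptyset$.
\end{lemma}

\begin{proof}
Let $D'$ be the set of $q\in D$ that decide $\dot E(j)$ for $j<k$. It is dense open below $p_0$. Call $s\in p$ with $s\supseteq\operatorname{stem}(p)$ \emph{fine} if there are $p'\le_0p_{(s)}$ and a front $A$ of $p'$ with $p'_{(u)}\in D'$ for all $u\in A$. We must show that $\operatorname{stem}(p)$ is fine. If infinitely many immediate successors of $s$ are fine, then $s$ is fine: take the unions of the corresponding trees and fronts. So if $\operatorname{stem}(p)$ is not fine, we can remove fine nodes successively and get $q\le_0p$ such that no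 node of $q$ extending the stem is fine. Take $q'\le q$ in $D'$ and $t=\operatorname{stem}(q')$. Then $q'\le_0p_{(t)}$, and $(q',\{t\})$ shows that $t$ is fine, a contradiction.
\end{proof}

\subsection{The sets of hopeless points}

An \emph{assignment} $\mathcal E$ gives to each triple $(p,\dot E,m)$ with $p\le p_0$, $m\ge m_*$ and $\dot E\in\mathfrak N_m$ a set $\mathcal E(p,\dot E,m)$ of balls. We write $E(p,\dot E,m)=[\mathcal E(p,\dot E,m)]$ and think of it as a set of points that may get stuck if the construction is continued from $(p,\dot E,m)$.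

In one round a task consists of a dense open set $D$ that is to be met and a name $\dot B\in\mathfrak N$ of which a tail is to be adjoined to $\dot E$. We choose an option and a number $n$, and pass to a front node $u$ with $\dot E\oplus_n\dot B$. Accordingly, for $o=(p',A)\in\operatorname{Opt}(p,\dot E,m,D)$ and $u\in A$ let
\[
L_u=\bigcup_{m\le j<k}[\dot E(j)^{p'_{(u)}}]\ \cup\ \bigcap\big\{E(p'_{(u)},\dot E\oplus_n\dot B,k):n\ge k,\ \dot E\oplus_n\dot B\in\mathfrak N_k\big\},
\]
where $\dot E(j)^{p'_{(u)}}$ is the decided value. We call the numbers $n$ that occur in the intersection \emph{admissible}; they exist by (N2). For $s\in p'$ with $s\supseteq\operatorname{stem}(p')$ having no initial segment (itself included) in $A$, let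
\[
L_s=\{z:z\in L_t\text{ for all but finitely many immediate successors }t\text{ of }s\text{ in }p'\}.
\]
This recursion is well-founded since every branch of $p'$ meets $A$. Put
\[
L^{\mathcal E}(o)=L^{\mathcal E}(o;\dot E,m,\dot B)=L_{\operatorname{stem}(p')}.
\]
It is a Borel set: the $L_u$ are Borel and the recursion takes countably many countable Boolean operations. If $y\notin L^{\mathcal E}(o)$ and we keep only nodes $s$ with $y\notin L_s$, then every node we keep has infinitely many immediate successors that can be kept, up to the front.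

We may choose the option, so a point is lost only if it is in $L^{\mathcal E}(o)$ for all options. As we can use only countably many options at a time, and only heavy balls are recorded, we let $\mathcal G^{\mathcal E}_{D,\dot B}(p,\dot E,m)$ be the set of all balls $b$ such that
\[
c\Big([b]\cap\bigcap_{o\in R}L^{\mathcal E}(o;\dot E,m,\dot B)\Big)\ge\eta w(b)\quad\text{for all countable nonempty }R\subseteq\operatorname{Opt}(p,\dot E,m,D).
\]
We do not choose the task, so we take the union over all of them:
\[
\mathcal E^+(p,\dot E,m)=\bigcup_{D,\dot B}\mathcal G^{\mathcal E}_{D,\dot B}(p,\dot E,m),\qquad \mathcal E_\xi=\bigcup_{\zeta<\xi}\mathcal E_\zeta^+\quad(\xi\text{ an ordinal}),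
\]
so $\mathcal E_0=\emptyset$. Here $D$ ranges over the dense open sets below $p_0$ and $\dot B$ over $\mathfrak N$. Larger $\mathcal E$ give larger $L^{\mathcal E}(o)$ and larger $\mathcal E^+$. The assignments $\mathcal E_\xi$ increase with $\xi$ and stabilize at some $\mathcal E_\infty$ with $\mathcal E_\infty^+\subseteq\mathcal E_\infty$. We write $E_\xi$ and $E_\infty$ for the corresponding sets of points.

\begin{lemma}\label{Elemma}
Let $p\le p_0$, $m\ge m_*$ and $\dot E,\dot E'\in\mathfrak N_m$.

\textup{(E1)} There is a countable nonempty $R\subseteq\operatorname{Opt}(p,\dot E,m,D)$ such that $Z=\bigcap_{o\in R}L^{\mathcal E}(o;\dot E,m,\dot B)$ satisfies $\mathcal G(Z)=\mathcal G^{\mathcal E}_{D,\dot B}(p,\dot E,m)$.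

\textup{(E2)} If $\dot E\le\dot E'$, then $\mathcal E_\xi(p,\dot E,m)\subseteq\mathcal E_\xi(p,\dot E',m)$ for all $\xi$.

\textup{(E3)} If $\zeta\le\zeta'$, $D'\subseteq D$ and $\dot B\le\dot B'$, then $\mathcal G^{\mathcal E_\zeta}_{D,\dot B}(p,\dot E,m)\subseteq\mathcal G^{\mathcal E_{\zeta'}}_{D',\dot B'}(p,\dot E,m)$. Hence for each $\xi>0$ the family $\{\mathcal G^{\mathcal E_\zeta}_{D,\dot B}(p,\dot E,m):\zeta<\xi,\ D,\ \dot B\}$ is upward directed.

\textup{(E4)} $c(E_\xi(p,\dot E,m))\le\Phi_m$ for all $\xi$.
\end{lemma}

\begin{proof}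
(E1) For each of the countably many balls $b\notin\mathcal G^{\mathcal E}_{D,\dot B}(p,\dot E,m)$ let $R_b$ be a countable set of options witnessing this. Let $R$ be the union of the $R_b$ and one further option. Balls outside $\mathcal G^{\mathcal E}_{D,\dot B}(p,\dot E,m)$ are not in $\mathcal G(Z)$ since $Z\subseteq\bigcap_{o\in R_b}L^{\mathcal E}(o)$; balls inside are in $\mathcal G(Z)$ by definition.

(E2) The property passes to unions, so it suffices that if $\mathcal E$ has it, so has $\mathcal E^+$. Let $b\in\mathcal G^{\mathcal E}_{D,\dot B}(p,\dot E,m)$ and let $D'$ be the set of $q\in D$ that decide $\dot E(j)$ for $j<k$. Then $\operatorname{Opt}(p,\dot E',m,D')\subseteq\operatorname{Opt}(p,\dot E,m,D)$. For $o=(p',A)$ in the smaller set we claim $L^{\mathcal E}(o;\dot E,m,\dot B)\subseteq L^{\mathcal E}(o;\dot E',m,\dot B)$. It suffices to compare the sets $L_u$, $u\in A$. The decided values of $\dot E'$ contain those of $\dot E$. If $\dot E'\oplus_n\dot B\in\mathfrak N_k$, then $\dot E\oplus_n\dot B\in\mathfrak N_k$ by (N1), so the intersection for $\dot E'$ is over fewer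 $n$, and by the assumption on $\mathcal E$ its terms are larger. This proves the claim, and it follows that $b\in\mathcal G^{\mathcal E}_{D',\dot B}(p,\dot E',m)$.

(E3) Passing to $D'$ leaves fewer options. Passing to $\dot B'$ leaves fewer admissible $n$, by (N1), and larger sets $E_\zeta(p'_{(u)},\dot E\oplus_n\dot B',k)$, by (E2). Passing to $\zeta'$ makes these sets larger as well. For directedness take the larger of two ordinals, the intersection of two dense open sets, and the pointwise union of two names in $\mathfrak N$, which is in $\mathfrak N$.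

(E4) By induction on $\xi$, simultaneously for all $(p,\dot E,m)$; the case $\xi=0$ is trivial. Let $\xi>0$, $\zeta<\xi$ and let $D,\dot B$ be given. Take $R,Z$ from (E1) for $\mathcal E_\zeta$, and let $o=(p',A)\in R$ and $\mu\in\mathrm{Fr}$. For $u\in A$ and any admissible $n$,
\[
\mu(L_u)\le\sum_{m\le j<k}w\big(\dot E(j)^{p'_{(u)}}\big)+c\big(E_\zeta(p'_{(u)},\dot E\oplus_n\dot B,k)\big)\le2^{-m}+\Phi_k\le2^{1-m},
\]
because $\dot E\in\mathfrak N_m$, by the induction hypothesis, and by the choice of $a$. By Fatou's lemma, $\mu(L_s)\le\liminf_t\mu(L_t)$ for $s$ below the front, where $t$ runs over the immediate successors of $s$ in $p'$. By well-founded induction, $\mu(L_s)\le2^{1-m}$ for all $s$, with no loss at any level. As $2^{1-m}<\eta w_0$, Lemma~\ref{frostman} gives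
\[
c(Z)\le c(L^{\mathcal E_\zeta}(o))\le\lambda2^{1-m}<\eta w_0 .
\]
Now $\mathcal E_\xi(p,\dot E,m)$ is the union of the directed family in (E3), whose members are of the form $\mathcal G(Z)$ with such $Z$. By Lemma~\ref{heavy}(b), $c(E_\xi(p,\dot E,m))\le\lambda^22^{1-m}=\Phi_m$.
\end{proof}

\subsection{The construction}

\begin{proof}[Proof of Proposition~\ref{lavergood}]
Let $N,y,l,\dot C,\langle p_n\rangle,C$ be as in Definition~\ref{defgood}; use the above with this $p_0$. By definability $\mathcal E_\infty\in N$.

\emph{The start.} As $\dot C\in\mathfrak N$, we have $\dot C\in\mathfrak N_m$ for all large $m$. By (E4), $\sum_mc(E_\infty(p_m,\dot C,m))<\infty$ (sum over large $m$), so $\limsup_mE_\infty(p_m,\dot C,m)$ is a null set in $N$. Since $y$ is not in it, we can fix $m\ge m_*$ with $\dot C\in\mathfrak N_m$ and $y\notin E_\infty(p_m,\dot C,m)$. As $y\notin[C]_0$, also $y\notin[C(j)]$ for $j<m$. Let $m_i=m+ia$.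

\emph{States.} An \emph{$i$-state} at $u\in\omega^{<\omega}$ is a pair $(p^u,\dot E^u)\in N$ such that $p^u\le p_0$, $\operatorname{stem}(p^u)=u$, $\dot E^u\in\mathfrak N_{m_i}$, $p^u$ decides $\dot E^u(j)$ and $y\notin[\dot E^u(j)^{p^u}]$ for $j<m_i$, and $y\notin E_\infty(p^u,\dot E^u,m_i)$. So $(p_m,\dot C)$ is a $0$-state at $u_0=\operatorname{stem}(p_m)$.

\emph{One round.} Enumerate the dense open subsets of $\mathbb L$ in $N$ as $\langle D_i:i\in\omega\rangle$ and $N\cap\mathfrak N$ as $\langle\dot B_i:i\in\omega\rangle$. Let an $i$-state at $u$ be given and put $k=m_{i+1}$. The set $D=\{q\in D_i:q\le p_0,\ |\operatorname{stem}(q)|>|u|\}$ is in $N$ and dense open below $p_0$. By (E1) and elementarity there is a countable nonempty $R\in N$ such that $Z=\bigcap_{o\in R}L^{\mathcal E_\infty}(o;\dot E^u,m_i,\dot B_i)$ satisfies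
\[
\mathcal G(Z)=\mathcal G^{\mathcal E_\infty}_{D,\dot B_i}(p^u,\dot E^u,m_i)\subseteq\mathcal E_\infty^+(p^u,\dot E^u,m_i)\subseteq\mathcal E_\infty(p^u,\dot E^u,m_i).
\]
As in the proof of (E4), $c(Z)<\infty$. By Lemma~\ref{heavy}(a), $Z\setminus[\mathcal G(Z)]$ is a null set in $N$, so it does not contain $y$. Nor does $[\mathcal G(Z)]\subseteq E_\infty(p^u,\dot E^u,m_i)$. Thus $y\notin Z$, and there is $o=(r^u,A^u)\in R\subseteq N$ with $y\notin L^{\mathcal E_\infty}(o)$. Let $S^u$ be the set of $s\in r^u$ with $s\supseteq u$ that have no proper initial segment in $A^u$ and satisfy $y\notin L_t$ whenever $u\subseteq t\subseteq s$. Then $u\in S^u$. Every $s\in S^u\setminus A^u$ has infinitely many immediate successors in $S^u$, by the definition of $L_s$. By choice of $D$, nodes in $A^u$ properly extend $u$.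

Let $u'\in S^u\cap A^u$. Since $y\notin L_{u'}$, we have $y\notin[\dot E^u(j)^{r^u_{(u')}}]$ for $m_i\le j<k$, and there is $n\ge k$ with $\dot E^u\oplus_n\dot B_i\in\mathfrak N_k$ and $y\notin E_\infty(r^u_{(u')},\dot E^u\oplus_n\dot B_i,k)$. Hence
\[
p^{u'}=r^u_{(u')}\in D_i\cap N,\qquad \dot E^{u'}=\dot E^u\oplus_n\dot B_i
\]
is an $(i+1)$-state at $u'$: the entries below $k\le n$ are those of $\dot E^u$, and those below $m_i$ were treated before.

\emph{The condition $q^*$.} Let $W_0=\{u_0\}$ and let $W_{i+1}$ be the union of the sets $S^u\cap A^u$ for $u\in W_i$. Each element of $W_{i+1}$ properly extends its \emph{parent} in $W_i$. By induction, each $W_i$ is an antichain (elements of one front are incomparable, and so are extensions of incomparable nodes), so parents are unique and the sets $W_i$ are disjoint. Thus states, $r^u$, $A^u$, $S^u$ are defined unambiguously for $u\in W=\bigcup_iW_i$, and $p^{u'}\le p^u$ if $u$ is the parent of $u'$. The \emph{ancestors} of $u$ are $u$, its parent, the parent of its parent, and so on. Let $T=\bigcup_{u\in W}S^u$ and let $q^*$ consist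 of $T$ and the initial segments of $u_0$. It is a tree.

(i) \emph{Every $t\in T$ has infinitely many immediate successors in $T$.} Let $t\in S^u$. If $t\notin A^u$, there are infinitely many in $S^u$. If $t\in A^u$, then $t\in W$ and $t\in S^t\setminus A^t$, and there are infinitely many in $S^t$. So $q^*$ is a Laver condition with stem $u_0$, and $q^*\le p_m$ because $S^u\subseteq p^u\subseteq p_m$.

(ii) \emph{If $u\in W_i$, $t\in T$ and $u\subseteq t$, then $t\in S^u$ or $t$ extends an element of $S^u\cap A^u$.} Let $t\in S^v$, $v\in W_j$. If $j\ge i$, the ancestor of $v$ in $W_i$ is an initial segment of $t$, hence comparable with $u$, hence equal to $u$. So either $v=u$ and $t\in S^u$, or $t$ extends the ancestor of $v$ in $W_{i+1}$, which is in $S^u\cap A^u$. If $j<i$, then likewise $v$ is the ancestor of $u$ in $W_j$. The ancestor $v'$ of $u$ in $W_{j+1}$ is in $A^v$ and $v'\subseteq u\subseteq t$. As $t$ has no proper initial segment in $A^v$, $t=v'=u\in S^u$.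

(iii) \emph{$q^*_{(u)}\le p^u$ for $u\in W$.} Let $t\in T$ extend $u\in W_i$. By (ii), $t\in S^u\subseteq p^u$, or $t$ extends some $u'\in W_{i+1}$ with parent $u$; then repeat with $u'$, noting $p^{u'}\le p^u$. Lengths increase, so this ends.

(iv) \emph{Every branch of $q^*$ passes through an element of each $W_i$.} This is clear for $W_0$. Suppose the branch passes through $u\in W_i$ but through no element of $W_{i+1}$. By (ii) all its nodes above $u$ are in $S^u\subseteq r^u$. So it is a branch of $r^u$ and meets $A^u$ in some $t$, and $t\in S^u\cap A^u\subseteq W_{i+1}$, a contradiction.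

\emph{Conclusion.} Let $r'\le q^*$ and $i\in\omega$. A branch of $r'$ passes through some $u\in W_{i+1}$; if $s$ is a node of it extending both $u$ and $\operatorname{stem}(r')$, then $r'_{(s)}\le q^*_{(u)}\le p^u\in D_i\cap N$. So $D_i\cap N$ is predense below $q^*$ for all $i$, and $q^*$ is $(N,\mathbb L)$-generic.

Let $G\ni q^*$ be generic. The same argument shows that for each $i$ there is $u_i\in W_i$ with $p^{u_i}\in G$. It is unique since conditions with incomparable stems are incompatible, and it is the parent of $u_{i+1}$ since $p^{u_{i+1}}\le p^v$ for the parent $v$ of $u_{i+1}$. So $\dot E^{u_{i+1}}=\dot E^{u_i}\oplus_{n_i}\dot B_i$ for some $n_i$. Evaluating in $V[G]$: for each $j$ and each $i$ with $m_i>j$, $y\notin[\dot E^{u_i}(j)]$. Since $\dot C(j)=\dot E^{u_0}(j)\subseteq\dot E^{u_i}(j)$ for all $i$, we get $y\notin[\dot C(j)]$ for all $j$, that is, $y\notin[\dot C]_0$. Since $\dot B_i(j)\subseteq\dot E^{u_{i'}}(j)$ for $j\ge n_i$ and $i'>i$, we get $y\notin[\dot B_i]_{n_i}$, so $y\notin[\dot B_i]_\infty$. Every $1$-code in $N[G]$ is the value of a name in $N$ that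 is forced to be a $1$-code (replace it by the empty code where it is not one), hence of some $\dot B_i$. So $y$ is $N[G]$-avoiding, and $q=q^*\le p_m$ is as required.
\end{proof}

\section{Countable support iterations}\label{sec:iter}

Let $\langle P_\alpha,\dot Q_\alpha\rangle$ be a countable support iteration of proper forcings of length $\delta$. All $P_\alpha$ are then proper. Let $\alpha_0\le\delta$, let $\mathfrak X$ be a $P_{\alpha_0}$-name for data, and suppose that for $\alpha_0\le\gamma<\delta$, $P_\gamma$ forces $\dot Q_\gamma$ to be good for $\mathfrak X$. Let $\chi$ be regular and so large that it is forced to be sufficiently large in the definition of goodness for every $\dot Q_\gamma$. For $\beta\le\alpha$ we regard $P_\beta$ as a subset of $P_\alpha$, and $G_\beta=G_\alpha\cap P_\beta$.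

The property in Definition~\ref{defgood} will be iterated in the form of ``triples'' $(\langle p_n\rangle,\dot C,C)$. The difficulty is that a sequence $\langle p_n\rangle$ found in $V[G_\beta]$ need not be usable in a later $V[G_\gamma]$: perhaps $p_n{\restriction}\gamma\in G_\gamma$ only for finitely many $n$. Then a new sequence must be chosen, and with it a new code $C^\gamma$. The point of the induction is that $C^\gamma$ is itself given by a $P_\gamma$-name of a code, with approximation $C$, so the induction hypothesis applies to it.

\subsection{Quotients}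

In $V[G_\beta]$ let $P_\alpha/G_\beta=\{p\in P_\alpha:p{\restriction}\beta\in G_\beta\}$. For $p,p'$ in it let
\[
p'\le_\beta p\iff\text{for some }s\in G_\beta:\ s\le p'{\restriction}\beta\text{ and }s^\frown p'{\restriction}[\beta,\alpha)\le p .
\]
For a statement $\varphi$ of the $P_\alpha$-forcing language, let $p\Vdash_\beta\varphi$ mean that $s^\frown p{\restriction}[\beta,\alpha)\Vdash\varphi$ for some $s\in G_\beta$ with $s\le p{\restriction}\beta$.

\begin{lemma}\label{quot}
\textup{(Q1)} $\le_\beta$ is transitive. If $p'\le_\beta p$ and $p\Vdash_\beta\varphi$, then $p'\Vdash_\beta\varphi$.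

\textup{(Q2)} Let $\beta\le\beta'\le\alpha$, $G_{\beta'}\cap P_\beta=G_\beta$, $p'\le_\beta p$ and $p'{\restriction}\beta'\in G_{\beta'}$. Then $p{\restriction}\beta'\in G_{\beta'}$ and $p'\le_{\beta'}p$. In particular, if $p'\le_\beta p$ and $p'\in G_\alpha$, then $p\in G_\alpha$.

\textup{(Q3)} Let $\beta\le\beta'\le\alpha$, $G_{\beta'}\cap P_\beta=G_\beta$, $p\Vdash_\beta\varphi$ and $p{\restriction}\beta'\in G_{\beta'}$. Then $p\Vdash_{\beta'}\varphi$. In particular, if $p\in G_\alpha$, then $\varphi$ holds in $V[G_\alpha]$.

\textup{(Q4)} If $D\in V$ is dense open in $P_\alpha$ and $p\in P_\alpha/G_\beta$, there is $r\in D\cap P_\alpha/G_\beta$ with $r\le p$ (so $r\le_\beta p$).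
\end{lemma}

\begin{proof}
(Q1) Let $s''$, $s'$ witness $p''\le_\beta p'$, $p'\le_\beta p$, and let $s\in G_\beta$ be below both. Then $s^\frown p''{\restriction}[\beta,\alpha)\le s^\frown p'{\restriction}[\beta,\alpha)\le s'^\frown p'{\restriction}[\beta,\alpha)\le p$. The second claim is proved in the same way: let $s$ be below witnesses of $p'\le_\beta p$ and of $p\Vdash_\beta\varphi$; then $s^\frown p'{\restriction}[\beta,\alpha)\le s^\frown p{\restriction}[\beta,\alpha)\Vdash\varphi$.

(Q2) Let $s$ witness $p'\le_\beta p$ and let $g\in G_{\beta'}$ be below $p'{\restriction}\beta'$ and $s$. Then $g\le s^\frown p'{\restriction}[\beta,\beta')\le p{\restriction}\beta'$ and $g^\frown p'{\restriction}[\beta',\alpha)\le s^\frown p'{\restriction}[\beta,\alpha)\le p$. The last claim is the case $\beta'=\alpha$.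

(Q3) If $s$ witnesses $p\Vdash_\beta\varphi$ and $g\in G_{\beta'}$ is below $p{\restriction}\beta'$ and $s$, then $g^\frown p{\restriction}[\beta',\alpha)\le s^\frown p{\restriction}[\beta,\alpha)\Vdash\varphi$. For $\beta'=\alpha$ this says that some $g\in G_\alpha$ forces $\varphi$.

(Q4) The set $\{r{\restriction}\beta:r\in D,\ r\le p\}$ is dense below $p{\restriction}\beta$: given $s\le p{\restriction}\beta$, take $r\in D$ below $s^\frown p{\restriction}[\beta,\alpha)$. So it meets $G_\beta$.
\end{proof}

By (Q1), $p\Vdash_\beta\varphi$ and $p\Vdash_\beta\neg\varphi$ exclude each other, also for $\le_\beta$-comparable conditions. Suppose $p\Vdash_\beta$ ``$\dot C$ is an $l$-code'' and $n\in\omega$. The conditions that decide the finite object $\langle\dot C(j):j<n\rangle$ or force that $\dot C$ is not an $l$-code form a dense open set. So by (Q4) and (Q1) some $r\le p$ in $P_\alpha/G_\beta$ decides $\langle\dot C(j):j<n\rangle$, and by (Q3) the decided values satisfy the bounds required of an $l$-code if $\alpha_0\le\beta$.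

\subsection{Triples}

Let $N\prec H(\chi)$ be countable and contain the iteration, $\alpha_0$, the name $\mathfrak X$, and $\beta\le\alpha$, where $\alpha_0\le\beta$. In $V[G_\beta]$ a \emph{triple for $(\beta,\alpha)$} (with respect to $N$ and $y$) is $(\langle p_n\rangle,\dot C,C)$ with $\langle p_n\rangle,C\in N[G_\beta]$ and $\dot C\in N$ a $P_\alpha$-name, such that for some $l\ge1$: $\langle p_n\rangle$ is $\le_\beta$-decreasing in $P_\alpha/G_\beta$; $p_0\Vdash_\beta$ ``$\dot C$ is an $l$-code''; $C$ is an $l$-code; $p_n\Vdash_\beta\dot C(j)=C(j)$ for $j<n$; and $y\notin[C]_0$.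

\begin{proposition}\label{iter}
Let $N$ be as above, $\alpha_0\le\beta\le\alpha\le\delta$, $\alpha,\beta\in N$. Let $q\in P_\beta$ be $(N,P_\beta)$-generic, and let $\dot y,\dot\tau$ be $P_\beta$-names such that $q$ forces: $\dot y\in X$ is $N[G_\beta]$-avoiding, and $\dot\tau=(\langle p_n\rangle,\dot C,C)$ is a triple for $(\beta,\alpha)$ with respect to $N,\dot y$. Then there is an $(N,P_\alpha)$-generic $q^+\in P_\alpha$ with $q^+{\restriction}\beta=q$ and $\operatorname{dom}(q^+)\subseteq\operatorname{dom}(q)\cup N$ such that
\[
q^+\Vdash p_0\in G_\alpha,\ \dot y\text{ is }N[G_\alpha]\text{-avoiding},\ \text{and }\dot y\notin[\dot C]_0 .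
\]
\end{proposition}

\begin{proof}
By induction on $\alpha$, simultaneously for all $\beta,q,\dot y,\dot\tau$. If $\alpha=\beta$, let $q^+=q$: then $P_\beta/G_\beta=G_\beta$, so all $p_n$ are in $G_\beta$ and $\dot C[G_\beta]=C$ by (Q3). Let $\beta<\alpha$. Whenever a generic condition for $P_\gamma$ has been found, $N[G_\gamma]\cap V=N$, so conditions lying in $N[G_\gamma]$ are in $N$.

\medskip
\emph{Reinterpretation $(\ast)$.} Let $\beta\le\gamma<\alpha$, $\gamma\in N$. Work first in $V[G_\beta]$ with $q\in G_\beta$, and let $(\langle p_n\rangle,\dot C,C)$ be the triple, with constant $l$. In an extension $V[G_\gamma]$ let $I=\{n:p_n{\restriction}\gamma\in G_\gamma\}$, an initial segment of $\omega$ by (Q2).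
\begin{itemize}
\item If $I=\omega$, let $q_n=p_n$ and $C^\gamma=C$.
\item If $I=\emptyset$, let $C^\gamma$ be the empty code; the $q_n$ are irrelevant.
\item Otherwise let $n^*=\max I$ and $q_n=p_{n^*}$ for $n\le n^*$. For $n>n^*$ choose by (Q4) $q_n\in P_\alpha/G_\gamma$ below $q_{n-1}$ such that $q_n$ decides $\dot C(j)$ for $j<n$. Let $C^\gamma(j)$ be the decided values.
\end{itemize}
In every case $C^\gamma$ is an $l$-code: by (Q2) and (Q3), if $I\ne\emptyset$ then $p_0\Vdash_\gamma$ ``$\dot C$ is an $l$-code'' and $q_n\le_\gamma p_0$. If $I\ne\emptyset$, then $\langle q_n\rangle$ is $\le_\gamma$-decreasing and $q_n\Vdash_\gamma\dot C(j)=C^\gamma(j)$ for $j<n$. Moreover $C^\gamma(j)=C(j)$ for $j<n\in I$, since $p_n\Vdash_\gamma\dot C(j)=C(j)$ by (Q3).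

These objects have names in $N$. Pick $\pi\in N$ with $\pi[G_\beta]=\langle p_n\rangle$. In $V$ there are $P_\gamma$-names $\dot C^\gamma,\dot\nu$ such that for every generic $G_\gamma$: if $\pi[G_\gamma\cap P_\beta]$ is a sequence $\langle p_n\rangle$ that is $\le_\beta$-decreasing in $P_\alpha/G_\beta$, with $p_0\Vdash_\beta$ ``$\dot C$ is an $l$-code'' and such that $p_n$ decides $\dot C(j)$ for $j<n$ (with respect to $\Vdash_\beta$), then $\dot C^\gamma,\dot\nu$ evaluate to the $C^\gamma,\langle q_n\rangle$ just described, $C$ being read off from these decisions; otherwise they evaluate to the empty code and $\emptyset$. By elementarity there are such names in $N$. In particular $C^\gamma,\langle q_n\rangle\in N[G_\gamma]$.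

\emph{In $V[G_\beta]$, $(\langle p_n{\restriction}\gamma\rangle,\dot C^\gamma,C)$ is a triple for $(\beta,\gamma)$.} Clearly $\langle p_n{\restriction}\gamma\rangle$ is in $N[G_\beta]$ and $\le_\beta$-decreasing in $P_\gamma/G_\beta$. Some $s\in G_\beta$ with $s\le p_0{\restriction}\beta$ forces the conditions on $\pi$, so it forces that $\dot C^\gamma$ is an $l$-code. For given $n$, we may choose $s\in G_\beta$ with $s\le p_n{\restriction}\beta$ that forces also that the $n$-th entry of $\pi$ is $p_n$ and that it decides $\dot C(j)$ as $C(j)$ for $j<n$. If $G_\gamma$ contains $s^\frown p_n{\restriction}[\beta,\gamma)$, then $n\in I$ and $C^\gamma(j)=C(j)$ for $j<n$. So $p_n{\restriction}\gamma\Vdash_\beta\dot C^\gamma(j)=C(j)$ for $j<n$. Finally $y\notin[C]_0$.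

The induction hypothesis for $(\beta,\gamma)$, applied to a $P_\beta$-name of this triple, gives an $(N,P_\gamma)$-generic $q'\in P_\gamma$ with $q'{\restriction}\beta=q$ and $\operatorname{dom}(q')\subseteq\operatorname{dom}(q)\cup N$ that forces: $p_0{\restriction}\gamma\in G_\gamma$ (so $I\ne\emptyset$), $\dot y$ is $N[G_\gamma]$-avoiding, and $\dot y\notin[\dot C^\gamma]_0$. Hence $q'$ forces that
\[
(\langle q_n\rangle,\dot C,C^\gamma)\text{ is a triple for }(\gamma,\alpha)\text{ with }q_n\le_\gamma p_0\text{ for all }n .
\]

\medskip
\emph{Successor step: $\alpha=\gamma+1$.} Then $\beta\le\gamma\in N$. Apply $(\ast)$ and work in $V[G_\gamma]$ with $q'\in G_\gamma$. If $p'\le_\gamma p$ in $P_{\gamma+1}/G_\gamma$, then $p'(\gamma)\le p(\gamma)$ in $Q_\gamma$. So $\langle q_n(\gamma)\rangle$, $\dot C$ (as a $Q_\gamma$-name) and $C^\gamma$ satisfy the hypotheses in Definition~\ref{defgood} for $N[G_\gamma]$ and $y$. Hence there are $n$ and an $(N[G_\gamma],Q_\gamma)$-generic condition below $q_n(\gamma)$ that forces $y\notin[\dot C]_0$ and that $y$ is $N[G_\gamma][G(\gamma)]$-avoiding.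 Let $\dot q(\gamma)$ name such a condition and $q^+=q'^\frown\dot q(\gamma)$. Then $q^+$ is $(N,P_\alpha)$-generic. It forces $q_n\in G_\alpha$ for some $n$, and as $q_n\le_\gamma p_0$, it forces $p_0\in G_\alpha$ by (Q2).

\medskip
\emph{Limit step.} Choose $\beta=\gamma_0<\gamma_1<\cdots$ in $N\cap\alpha$, cofinal in $\zeta=\sup(N\cap\alpha)$. Enumerate the dense open subsets of $P_\alpha$ in $N$ as $\langle D_k:k\ge0\rangle$, and the $P_\alpha$-names in $N$ that are forced to be $1$-codes as $\langle\dot B^i:i\ge1\rangle$. We construct $(N,P_{\gamma_k})$-generic $q_k\in P_{\gamma_k}$ with $q_0=q$, $q_{k+1}{\restriction}\gamma_k=q_k$, $\operatorname{dom}(q_k)\subseteq\operatorname{dom}(q)\cup N$, and $P_{\gamma_k}$-names $\tau_k=(\langle p^k_n\rangle_n,\dot E_k,C^k)$ of triples for $(\gamma_k,\alpha)$, with constants $l_k$ and $\tau_0=\dot\tau$, such that $q_k$ forces $\dot y$ to be $N[G_{\gamma_k}]$-avoiding. In step $k$ we arrange that a member of $D_k\cap N$ gets into the generic filter and that a tail of $\dot B^{k+1}$ is avoided.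

Given $q_k,\tau_k$, apply $(\ast)$ with $\gamma_k,\gamma_{k+1}$ in place of $\beta,\gamma$ to get $q_{k+1}$. Write $\gamma'=\gamma_{k+1}$ and work in $V[G_{\gamma'}]$ with $q_{k+1}\in G_{\gamma'}$. We have a triple $(\langle h_n\rangle,\dot E_k,E^*)$ for $(\gamma',\alpha)$ with $h_n\le_{\gamma'}p_0^k$. Using (Q4) in $N[G_{\gamma'}]$, choose for each $n$ a condition $r_n\in D_k\cap P_\alpha/G_{\gamma'}$ with $r_n\le_{\gamma'}h_n$, and a $\le_{\gamma'}$-decreasing sequence $\langle r_{n,i}\rangle_i$ in $P_\alpha/G_{\gamma'}$ below $r_n$ such that $r_{n,i}$ decides $\dot E_k(j)$ and $\dot B^{k+1}(j)$ for $j<i$, with values $C'_n(j)$ and $C''_n(j)$. The $C'_n$ are $l_k$-codes, the $C_n''$ are $1$-codes, and $C'_n(j)=E^*(j)$ for $j<n$ since $r_n\le_{\gamma'}h_n$. As $\sum_nc([C'_n]_n)<\infty$, the set $\limsup_n[C'_n]_n$ is null, and it is in $N[G_{\gamma'}]$. So there is $n$ with $y\notin[C_n']_n$; since $y\notin[E^*]_0$, in fact $y\notin[C'_n]_0$. As $y\notin[C''_n]_\infty$, there is $m_{k+1}$ with $y\notin[C_n'']_{m_{k+1}}$. Define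
\[
\dot E_{k+1}(j)=\begin{cases}\dot E_k(j)&(j<m_{k+1}),\\ \dot E_k(j)\cup\dot B^{k+1}(j)&(j\ge m_{k+1}),\end{cases}
\]
define $C^{k+1}$ from $C'_n,C''_n$ in the same way, and put $p_i^{k+1}=r_{n,i+k+1}$, $l_{k+1}=l_k+1$. This is a triple for $(\gamma',\alpha)$, and moreover
\[
p_0^{k+1}\Vdash_{\gamma'}\dot E_{k+1}(j)=C^{k+1}(j)\ (j<k+1),\qquad p^{k+1}_0\le_{\gamma'}r_n\in D_k\cap N,\qquad p_0^{k+1}\le_{\gamma'}p_0^k .
\]
Let $\tau_{k+1}$ name it.

Let $q^+=\bigcup_kq_k$, trivial elsewhere. Its support is countable and contained in $\operatorname{dom}(q)\cup N$.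

\emph{Claim: $q^+\Vdash p_0^k\in G_\alpha$ for all $k$.} Let $G_\alpha\ni q^+$. For $i\ge k$ we have $p_0^i{\restriction}\gamma_i\in G_{\gamma_i}$. Using (Q2) for $p_0^j\le_{\gamma_j}p_0^{j-1}$, $j=i,i-1,\dots,k+1$, with $\beta'=\gamma_i$, we get $p^k_0{\restriction}\gamma_i\in G_{\gamma_i}$. So $p_0^k{\restriction}\xi\in G_\xi$ for all $\xi<\zeta$. Suppose now that the claim fails. Since $p_0^k$ is forced to be in $N$, there are $p\in N$ and $g\le q^+$ such that $g$ forces $p_0^k=p$ and $p\notin G_\alpha$. The countable set $\operatorname{dom}(p)\in N$ is contained in $N\cap\alpha\subseteq\zeta$. For all $\xi<\zeta$, $g{\restriction}\xi\Vdash p{\restriction}\xi\in G_\xi$; otherwise some $e\le g{\restriction}\xi$ forces the contrary, but $e^\frown g{\restriction}[\xi,\alpha)\le g$. Since $\zeta$ is a limit, we may use $\xi+1$: for $\xi<\zeta$, $g{\restriction}\xi$ forces that $g(\xi)\Vdash p(\xi)\in G(\xi)$, so that $g(\xi)$ and $p(\xi)$ are compatible. Define $g'$ with $\operatorname{dom}(g')=\operatorname{dom}(g)\cup\operatorname{dom}(p)$ by recursion, keeping $g'{\restriction}\xi\le g{\restriction}\xi$: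 for $\xi\in\operatorname{dom}(p)$ let $g'(\xi)$ name a common extension of $g(\xi)$ and $p(\xi)$, and let $g'(\xi)=g(\xi)$ otherwise. Then $g'\le g$ and $g'\le p$, a contradiction.

By the claim $q^+$ forces $p_0=p_0^0\in G_\alpha$. For each $k$, since $p_0^{k+1}\in G_\alpha$ and $p_0^{k+1}\le_{\gamma_{k+1}}r_n$ for the chosen $r_n\in D_k\cap N$, (Q2) gives $r_n\in G_\alpha$. So $q^+$ is $(N,P_\alpha)$-generic. For $j<k$, (Q3) gives $\dot E_k(j)[G_\alpha]=C^k(j)$, and $\dot y\notin[C^k(j)]$. Now $\dot C(j)\subseteq\dot E_k(j)$ for all $k$, and $\dot B^i(j)\subseteq\dot E_k(j)$ for $j\ge m_i$ and $k\ge i$. Letting $k\to\infty$ we get $\dot y\notin[\dot C]_0$ and $\dot y\notin[\dot B^i]_{m_i}$ for all $i\ge1$. Every $1$-code in $N[G_\alpha]$ is some $\dot B^i[G_\alpha]$, so $\dot y$ is $N[G_\alpha]$-avoiding.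
\end{proof}

\section{The Laver model}\label{sec:model}

Let $V\models\mathrm{CH}$, and let $P_{\omega_2}$ be the countable support iteration of $\mathbb L$ of length $\omega_2$. We use the following standard facts \cite{shelah,abraham,laver}: $\mathbb L$ and all $P_\alpha$ are proper; $P_\alpha\Vdash\mathrm{CH}$ for $\alpha<\omega_2$; $P_{\omega_2}$ has the $\aleph_2$-c.c.; the $\alpha$-th Laver real $\ell_\alpha$ is a $\le^*$-upper bound of $\omega^\omega\cap V[G_\alpha]$. So $\omega_1$ and $\omega_2$ are preserved. Supports are countable, so $P_{\omega_2}=\bigcup_{\alpha<\omega_2}P_\alpha$.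

\begin{lemma}\label{reals}
If $\alpha\le\omega_2$ and $\mathrm{cf}(\alpha)\ge\omega_1$, every real of $V[G_\alpha]$ is in $V[G_\xi]$ for some $\xi<\alpha$. In $V[G_{\omega_2}]$, every set of $\aleph_1$ reals is contained in some $V[G_\alpha]$, $\alpha<\omega_2$, and $\mathfrak b>\aleph_1$.
\end{lemma}

\begin{proof}
Given a $P_\alpha$-name $\dot\sigma$ of a real and a condition, take a countable $N\prec H(\chi)$ containing them and $P_\alpha$, and an $(N,P_\alpha)$-generic $q$ below the condition. If $q\in G_\alpha$, each $\dot\sigma(n)$ is decided by an element of $G_\alpha\cap N$. With $\xi=\sup(N\cap\alpha)<\alpha$ we have $N\cap P_\alpha\subseteq P_\xi$, so $\dot\sigma[G_\alpha]$ can be computed from $G_\xi\cap N$. The second statement follows, by the first one for $\alpha=\omega_2$ and the regularity of $\omega_2$. A family of $\aleph_1$ functions is thus in some $V[G_\alpha]$ pointwise, and bounded by $\ell_\alpha$.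
\end{proof}

\begin{proposition}\label{preserve}
Let $\mathfrak X\in V[G_{\alpha_0}]$ be data, $\alpha_0\le\alpha<\omega_2$, and $Z\in V[G_\alpha]$ with $Z\subseteq X\cap V[G_\alpha]$. If $Z$ is not null in $V[G_\alpha]$, then $Z$ is not null in $V[G_{\omega_2}]$.
\end{proposition}

\begin{proof}
Fix a $P_{\alpha_0}$-name for $\mathfrak X$ that is always a name for data, and a $P_\alpha$-name $\dot Z$ for $Z$. If the claim fails, then by Lemma~\ref{codes} there are $p\in G_{\omega_2}$ and a $P_{\omega_2}$-name $\dot C$ such that $p$ forces: $\dot Z\subseteq X\cap V[G_\alpha]$ is not null in $V[G_\alpha]$, $\dot C$ is a $1$-code, and $\dot Z\subseteq[\dot C]_\infty$. In $V$ take a countable $N\prec H(\chi)$ containing the iteration, $\alpha_0,\alpha,p,\dot C,\dot Z$ and the name of $\mathfrak X$, and an $(N,P_\alpha)$-generic $q\le p{\restriction}\alpha$.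

Let $G_\alpha\ni q$ be generic. Then $p\in P_{\omega_2}/G_\alpha$, so $Z=\dot Z[G_\alpha]$ is not null in $V[G_\alpha]$. As $N[G_\alpha]$ is countable, the union of the null sets in it is null, so there is an $N[G_\alpha]$-avoiding $y\in Z$. By (Q4) there are in $N[G_\alpha]$ a $\le_\alpha$-decreasing sequence $\langle p_n\rangle$ in $P_{\omega_2}/G_\alpha$ with $p_0\le_\alpha p$ and a $1$-code $C$ such that $p_n\Vdash_\alpha\dot C(j)=C(j)$ for $j<n$. As $y\notin[C]_\infty$, there is $n_0$ with $y\notin[C]_{n_0}$. Replacing $\dot C(j)$ and $C(j)$ by $\emptyset$ for $j<n_0$ we get $\dot C'\in N$ and $C'$, and $(\langle p_n\rangle,\dot C',C')$ is a triple for $(\alpha,\omega_2)$.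

Let $\dot y,\dot\tau$ be $P_\alpha$-names that $q$ forces to be such a $y\in\dot Z$ and such a triple. Proposition~\ref{lavergood}, a theorem of ZFC, holds in each $V[G_\gamma]$, $\alpha_0\le\gamma<\omega_2$. So Proposition~\ref{iter} applies and gives $q^+\in P_{\omega_2}$ with $q^+{\restriction}\alpha=q$ forcing $p_0\in G_{\omega_2}$, hence $p\in G_{\omega_2}$ by (Q2), and $\dot y\notin[\dot C']_0=[\dot C]_{n_0}\supseteq[\dot C]_\infty$. As it also forces $\dot y\in\dot Z\subseteq[\dot C]_\infty$, this is a contradiction.
\end{proof}

\begin{proposition}\label{reflect}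
In $V[G_{\omega_2}]$, if $X$ is a separable complete metric space, $f$ a doubling gauge, and $B\subseteq X$ with $B\notin\mathcal N_X^f$, then some $Z\subseteq B$ with $|Z|\le\aleph_1$ is not in $\mathcal N_X^f$.
\end{proposition}

\begin{proof}
Represent $X$ and $w_n=f(2^{-n})$ by data $\mathfrak X$. By Lemma~\ref{gaugecontent}, $\mathcal N_X^f$ is the ideal of null sets. As $\mathfrak X$ is coded by a real, $\mathfrak X\in V[G_{\alpha_0}]$ for some $\alpha_0<\omega_2$. Points of $X$ and codes are also regarded as reals. We look for $\alpha$ such that $B\cap V[G_\alpha]$ is in $V[G_\alpha]$ and not null there.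

Let $\dot B$ be a name for $B$. In $V$, for $\beta<\omega_2$ let $\langle\sigma^\beta_i:i<\omega_1\rangle$ be $P_\beta$-names that are forced to enumerate the reals of $V[G_\beta]$, which is possible by CH in $V[G_\beta]$. Let $W_{\beta,i}$ be a maximal antichain in $P_{\omega_2}$ of conditions deciding ``$\sigma^\beta_i\in\dot B$''. By the $\aleph_2$-c.c.\ there is $g(\beta)<\omega_2$ with $W_{\beta,i}\subseteq P_{g(\beta)}$ for all $i$. In $V[G_{\omega_2}]$, for each $1$-code $C$ choose $z_C\in B\setminus[C]_\infty$, which exists as $B$ is not null. For $\beta<\omega_2$ there are at most $\aleph_1$ many $1$-codes in $V[G_\beta]$, so there is $h(\beta)<\omega_2$ such that $z_C\in V[G_{h(\beta)}]$ for all of them.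

Choose $\alpha\in(\alpha_0,\omega_2)$ of cofinality $\omega_1$ with $g(\beta),h(\beta)<\alpha$ for all $\beta<\alpha$. Its cofinality in $V$ is $\omega_1$ too. Let $Z=B\cap V[G_\alpha]$. By Lemma~\ref{reals} every real of $V[G_\alpha]$ is $\sigma^\beta_i[G_\beta]$ for some $\beta<\alpha$ and $i<\omega_1$. Whether it is in $B$ is decided by the element of $W_{\beta,i}\cap G_{\omega_2}=W_{\beta,i}\cap G_\alpha$. So $Z\in V[G_\alpha]$. Every $1$-code $C\in V[G_\alpha]$ is in some $V[G_\beta]$ with $\beta<\alpha$, so $z_C\in Z\setminus[C]_\infty$. By Lemma~\ref{codes}, $Z$ is not null in $V[G_\alpha]$, and by Proposition~\ref{preserve} it is not null in $V[G_{\omega_2}]$. Finally $|Z|\le\aleph_1$ because $V[G_\alpha]\models\mathrm{CH}$.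
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thmA}]
In $V[G_{\omega_2}]$ we have $\aleph_1<\mathfrak b$, and $\mathcal N_X^f$ is a $\sigma$-ideal. Apply Propositions~\ref{reflect} and~\ref{criterion}; the empty space is trivial. As $\mathrm{ZFC}+\mathrm{CH}$ is consistent if ZFC is, the consistency statement follows.
\end{proof}

\section{All metric spaces}\label{sec:all}

\begin{proof}[Proof of Theorem~\ref{thmB}]
Work in the Laver model.

\emph{Reduction to doubling gauges.} Let $f(2x)\le rf(x)$ for $0<x<x_0$, fix $0<a<x_0$, and let $\tilde f(x)=f(\min(x,a))$. This is a gauge function, and $\tilde f(2x)\le r\tilde f(x)$ for all $x>0$: if $x\ge a$, both values $\tilde f(2x)$ and $\tilde f(x)$ are $f(a)$ and $r\ge1$; if $x<a$, then $\tilde f(2x)\le f(2x)\le rf(x)=r\tilde f(x)$. As $f>0$ on $(0,\infty)$, $\tilde f$ is doubling with constant $r+1$. If $\sum_n\tilde f(\operatorname{diam}C_n)<\varepsilon\le f(a)$, or the same for $f$, then all diameters are less than $a$, where $f=\tilde f$. So $\mathcal N_X^f=\mathcal N_X^{\tilde f}$, and we may assume that $f$ is doubling.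

\emph{Small non-null subsets.} Let $B\subseteq X$ with $B\notin\mathcal N_X^f$. If $B$ is separable, let $\hat B$ be its completion. Intersecting covering sets with $B$ does not increase diameters, so for subsets of $B$ being $f$-null means the same in $B$, in $X$ and in $\hat B$. Proposition~\ref{reflect} for $\hat B$ gives the required subset. If $B$ is not separable, then for some $\varepsilon>0$ it contains a set $Y$ of size $\aleph_1$ whose points have pairwise distances at least $\varepsilon$; otherwise maximal $\frac1n$-separated sets would be countable for all $n\ge1$ and their union would be dense in $B$. If $\sum_nf(\operatorname{diam}C_n)<f(\varepsilon)$, then all $C_n$ have diameter less than $\varepsilon$, so each contains at most one point of $Y$, and the countably many $C_n$ do not cover $Y$. As $f(\varepsilon)>0$, $Y\notin\mathcal N_X^f$.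

\emph{The principle.} Since $\aleph_1<\mathfrak b$, Proposition~\ref{criterion} gives $\mathrm{GP}(\mathrm{all},\mathcal N_X^f)$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{abraham}
Abraham, ``Proper forcing'', Handbook of Set Theory.

\bibitem{slides}
``Approaches To Open Problems Regarding Goldstern's Principle'', \texttt{https://t-goto.jp/slides/rims2025.pdf}

\bibitem{laver}
Laver, Acta Math.\ 137 (1976).

\bibitem{shelah}
Shelah, \emph{Proper and Improper Forcing}.

\end{thebibliography}

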